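
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Fujiki's class $\mathcal C$ is not almost $\aleph_1$-categorical}


\begin{abstract}
For every $d\ge 2$ we construct a compact K\"ahler manifold, fibered smoothly over a compact Riemann surface by complex tori of dimension $2d$, such that the very general fiber contains no proper analytic subset of positive dimension and two very general fibers are not in correspondence. It follows that the first-order theory of Fujiki's class $\mathcal C$ is not nonmultidimensional. In particular it is not almost $\aleph_1$-categorical, contrary to a conjecture. We also show that among smooth families of tori with compact K\"ahler total space, fiber dimension four is the least in which this can happen.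
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The conjecture}

Let $\mathcal C$ be Fujiki's class: the compact complex spaces that are meromorphic images of compact K\"ahler manifolds. View $\mathcal C$ as a many-sorted first-order structure $\mathcal A$. There is one sort for each $X\in\mathcal C$ (taken up to isomorphism, so that the sorts form a set), and the basic relations are all closed analytic subspaces of finite Cartesian products of sorts. The language is uncountable; for instance, every point of every $X$ is named, because $\{x\}\subset X$ is closed analytic. It is known (Zilber) that a compact complex manifold, viewed in this way, has a theory of finite Morley rank. Put $T=\mathrm{Th}(\mathcal A)$ in the full language.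

\begin{definition}\label{def:almost}
A complete theory is \emph{almost $\aleph_1$-categorical} if it is stable, it is nonmultidimensional, and every type of $U$-rank $1$ is nonorthogonal to a type of Morley rank $1$.
\end{definition}

The following was conjectured in \cite{KA}: \emph{the theory of the class $\mathcal C$ is almost $\aleph_1$-categorical.} We show that this is false, because nonmultidimensionality fails. That condition has two usual formulations, and we refute both:
\begin{itemize}
\item every non-algebraic stationary type is nonorthogonal to a type over $\operatorname{acl}^{eq}(\emptyset)$;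
\item the number of pairwise orthogonal non-algebraic types is bounded.
\end{itemize}

\subsection{What the conjecture says about complex spaces}

In a stable theory in which types have finite rank, types of rank one are the building blocks, and nonorthogonality is the relation ``can interact, possibly after adding parameters.'' Nonmultidimensionality says that, up to this relation, there is only a bounded supply of building blocks; they do not occur in families of mutually unrelated members. In \cite{KA} the conjecture is paraphrased geometrically, in the following terms.

An irreducible compact complex space $X$ of positive dimension is \emph{simple} if no positive-dimensional proper irreducible closed analytic subset passes through a very general point of $X$. Irreducible $X,Y$ are \emph{in correspondence} if some irreducible closed analytic subset of $X\times Y$ projects surjectively and generically finite-to-one onto both factors. A \emph{fibration} is a surjective holomorphic map with connected fibers between irreducible members of $\mathcal C$. A \emph{generic fiber} is a fiber over a point outside a countable union of proper analytic subsets of the base.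 The paraphrase has two parts.
\begin{itemize}
\item[(P1)] If the generic fiber of a fibration in $\mathcal C$ is simple, then any two generic fibers are in correspondence.
\item[(P2)] If $X\in\mathcal C$ is a simple compact complex manifold, some proper closed analytic subset of $X$ contains every positive-dimensional proper closed analytic subspace of $X$.
\end{itemize}

In low dimensions there is good reason to expect (P1). Every irreducible compact curve is simple, and any two are in correspondence: their normalizations are finite covers of $\mathbb P^1$, and one takes the image in the product of a component of the fiber product over $\mathbb P^1$. So (P1) holds when the fibers are curves. A projective manifold of dimension at least two has curves through every point, so it is never simple. Simple manifolds of dimension at least two are therefore not projective, and non-projective fibers constrain a K\"ahler family. Take a smooth family of two-dimensional tori with compact K\"ahler total space and some non-projective fiber. We shall see in Section~\ref{sec:low} that the bundle of the spaces $H^{2,0}=\wedge^2H^{1,0}$ of the fibers then has a nonzero flat section.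 This section determines the two-dimensional space $H^{1,0}$, so the complex structure cannot vary: all fibers are isomorphic. The same conclusion holds for three-dimensional tori if, in addition, some fiber has no nontrivial subtorus. In dimension four it fails.

\subsection{Results}

\begin{theorem}\label{thm:geometry}
For every $d\ge 2$ there are a compact K\"ahler manifold $X$ of dimension $2d+1$, a compact Riemann surface $S$, and a holomorphic submersion $f:X\to S$ whose fibers $T_s$ are complex tori of dimension $n=2d$, such that:
\begin{enumerate}
\item There is a countable $N\subset S$ such that for $s\notin N$ every irreducible closed analytic subset of $T_s$ is a point or $T_s$. In particular $T_s$ is simple.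
\item There is a set $\mathfrak B\subset S\times S$ of measure $0$, containing $(N\times S)\cup(S\times N)$, such that for $(s_1,s_2)\notin\mathfrak B$ the tori $T_{s_1},T_{s_2}$ are not in correspondence. For each $s_1\notin N$, the set of $s_2\notin N$ with $T_{s_2}$ in correspondence with $T_{s_1}$ is countable.
\end{enumerate}
\end{theorem}

This refutes (P1). A countable union of proper analytic subsets of the curve $S$ is a countable set $N'$, and $\mathfrak B\cup(N'\times S)\cup(S\times N')$ has measure $0$. So there are $s_1,s_2\notin N\cup N'$ such that $T_{s_1},T_{s_2}$ are not in correspondence, although $T_s$ is simple for every $s\notin N$. The authoritative statement, however, is Definition~\ref{def:almost}.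

\begin{theorem}\label{thm:model}
Let $\mathcal U$ be a monster model of $T=\mathrm{Th}(\mathcal A)$ and let $f:X\to S$ be as in Theorem~\ref{thm:geometry}. For $b\in S(\mathcal U)\setminus S(\mathcal A)$ the fiber $X_b$ is strongly minimal. Let $p_b$ be its generic type, of $U$-rank and Morley rank $1$. Then:
\begin{enumerate}
\item for every small cardinal $\kappa$ there are $(b_i)_{i<\kappa}$ such that the $p_{b_i}$ are pairwise orthogonal;
\item $p_b$ is orthogonal to every type over $\operatorname{acl}^{eq}(\emptyset)$.
\end{enumerate}
Hence $T$ is not nonmultidimensional, in either of the formulations above, and $T$ is not almost $\aleph_1$-categorical.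
\end{theorem}

We do not decide whether the third clause of Definition~\ref{def:almost} holds for all types of $U$-rank $1$. The types $p_b$ themselves have Morley rank $1$.

\begin{theorem}\label{thm:low}
Let $X$ be compact K\"ahler and $f:X\to S$ a holomorphic submersion onto a connected complex manifold with all fibers complex tori of dimension $\le 3$. If some fiber is non-projective and some fiber has no nontrivial subtorus, then all fibers are isomorphic.
\end{theorem}

\noindent So among smooth torus families with compact K\"ahler total space, fiber dimension four is the least possible for a counterexample to (P1). Indeed, fibers of dimension one are pairwise in correspondence. A simple torus of dimension $2$ or $3$ is non-projective and has no nontrivial subtorus (translates of a subtorus cover the torus), so if such a fiber occurs in dimension $2$ or $3$, all fibers are isomorphic by Theorem~\ref{thm:low}.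

Section~\ref{sec:idea} explains the mechanism on the smallest example. Sections~\ref{sec:construction} and~\ref{sec:fibers} prove Theorem~\ref{thm:geometry}, Section~\ref{sec:model} proves Theorem~\ref{thm:model}, and Section~\ref{sec:low}, which is independent of the others, proves Theorem~\ref{thm:low}.

\section{The mechanism, in fiber dimension four}\label{sec:idea}

\subsection{Which shape a counterexample must have}

Let $f:X\to S$ be a smooth family of tori with $X$ compact K\"ahler. If some fiber is not projective, there is a flat nonzero section of $\wedge^2H^{1,0}(T_s)$ (Section~\ref{sec:low}), so some part of $H^{1,0}(T_s)$ is constant. For the fibers to vary, another part must move. If the constant and the moving part of $H^1(T_s,\mathbb R)$ were each defined over $\mathbb Q$, the fibers would contain nontrivial subtori. So we want a local system that is irreducible over $\mathbb Q$ but splits over $\mathbb R$ into a constant and a moving part.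

A number field does exactly this. Take $K=\mathbb Q(\sqrt2)$, embedded in $\mathbb R^2$ by $z\mapsto(z',z)$, where $z'$ is the conjugate. Let $A\subset K$ be a $\mathbb Q$-subspace whose real span contains the axis $0\times\mathbb R$. Then $A=K$: if $A=\mathbb Qa$, its real span is the line through $(a',a)$, and $a'\neq0$ for $a\ne0$. The axis is invisible to proper rational subspaces. The general form is as follows.

\begin{lemma}\label{lem:axis}
Let $K$ be a totally real number field with embeddings $\sigma_1,\dots,\sigma_d$, let $M$ be a finite-dimensional $K$-vector space, and write $M_{\mathbb R}=M\otimes_{\mathbb Q}\mathbb R=\bigoplus_kM_k$ with $M_k=M\otimes_{K,\sigma_k}\mathbb R$. If $A\subset M$ is a $\mathbb Q$-subspace with $A_{\mathbb R}\supset M_d$, then $A=M$.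
\end{lemma}
\begin{proof}
A $\mathbb Q$-linear functional on $M$ has the form $\mathrm{Tr}_{K/\mathbb Q}\circ\ell$ with a unique $K$-linear $\ell:M\to K$. Its real extension restricts on $M_d$ to $\ell\otimes_{\sigma_d}\mathbb R$. If the functional kills $A$, its extension kills $M_d$, so $\ell=0$. Thus only the zero functional kills $A$, and $A=M$.
\end{proof}

Which $K$-vector space should we use, and which monodromy group? The group must act on the moving part through a discrete subgroup of $SL_2(\mathbb R)$, so that a compact Riemann surface results. On the constant part it must preserve a complex structure and a positive Hermitian form, so there it must be compact. We need a group over $K$ that is $SL_2(\mathbb R)$ at one real place and compact at the others: the norm-one group of a quaternion algebra $B$ that is split at exactly one real place. Let it act on $M=B$ by left multiplication. At a place where $B$ becomes the Hamilton quaternions $\mathbb H$, \emph{right} multiplication by any pure unit quaternion is a complex structure commuting with this action. It stays constant, and the freedom in choosing it will serve to destroy polarizations. At the split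 place a complex structure moving over the upper half plane $\mathfrak h$ is available, which we describe next.

\subsection{The moving complex structures}

For $\tau=x+iy\in\mathfrak h$ let $l_\tau:\mathbb R^2\to\mathbb C$ be the $\mathbb R$-isomorphism
\[
l_\tau\tbinom rt=r-\tau t=\det\begin{pmatrix}r&\tau\\t&1\end{pmatrix},
\qquad\text{and put}\qquad
J_\tau=l_\tau^{-1}\circ i\circ l_\tau=\frac1y\begin{pmatrix}-x&x^2+y^2\\-1&x\end{pmatrix}.
\]
The matrix is found by solving $i(r-\tau t)=r'-\tau t'$, which gives $t'=-(r-xt)/y$ and $r'=yt+xt'$. Thus $J_\tau\in SL_2(\mathbb R)$, $J_\tau^2=-1$, and $J_\tau$ determines $\tau$. After extending $l_\tau$ to a $\mathbb C$-linear map $\mathbb C^2\to\mathbb C$ we have $l_\tau J_\tau=i\,l_\tau$, so $J_\tau$ acts as $i$ on $\mathbb C^2/\ker l_\tau$. As $J_\tau$ has trace $0$, the line $\ker l_\tau=\mathbb C\binom\tau1$ is its $(-i)$-eigenspace.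

Let $g=\begin{pmatrix}a&b\\c&e\end{pmatrix}\in SL_2(\mathbb R)$. From $g\binom\tau1=(c\tau+e)\binom{g\tau}1$ and the determinant formula for $l_\tau$ we get
\begin{equation}\label{eq:equivariance}
l_{g\tau}(gw)=(c\tau+e)^{-1}l_\tau(w),\qquad J_{g\tau}=gJ_\tau g^{-1}.
\end{equation}

\begin{lemma}\label{lem:span}
Let $V'$ be a real algebra with unit and $\mathcal M$ a real subalgebra of $V'\times M_2(\mathbb R)$ containing $(1,J_\tau J_{\tau'}^{-1})$ for all $\tau,\tau'\in\mathfrak h$. Then $\mathcal M\supset0\times M_2(\mathbb R)$.
\end{lemma}
\begin{proof}
From $J_i^{-1}=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, $J_{2i}=\begin{pmatrix}0&2\\-\frac12&0\end{pmatrix}$, $J_{1+i}=\begin{pmatrix}-1&2\\-1&1\end{pmatrix}$ we compute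
\[
g:=J_{2i}J_i^{-1}=\begin{pmatrix}2&0\\0&\frac12\end{pmatrix},\qquad h:=J_{1+i}J_i^{-1}=\begin{pmatrix}2&1\\1&1\end{pmatrix}.
\]
So $\mathcal M$ contains $(1,1)$ (take $\tau=\tau'$), $(1,g)$, $(1,g^{-1})$ (the last from $g^{-1}=J_iJ_{2i}^{-1}$) and $(1,h)$. Since $g+g^{-1}=\frac52$, it contains $2\big((1,g)+(1,g^{-1})-2(1,1)\big)=(0,1)$. Multiplying by $(0,1)$, we find $(0,g),(0,h)\in\mathcal M$. Combinations of $1$ and $g$ give the diagonal matrix units $E_{11},E_{22}$, and $E_{11}hE_{22}=E_{12}$, $E_{22}hE_{11}=E_{21}$.
\end{proof}

\subsection{The smallest example}\label{ssec:example}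

Let $K=\mathbb Q(\sqrt2)$, $\theta=2^{1/4}$, and let $B$ be the quaternion algebra over $K$ with generators $u,v$ and relations $u^2=-1$, $v^2=\sqrt2$, $uv=-vu$. Let $\sigma_2$ be the identity embedding of $K$ and $\sigma_1$ its conjugate, written $a\mapsto a'$. We extend them to $B$ by
\[
\sigma_1(u)=\mathbf i,\quad \sigma_1(v)=\theta\,\mathbf j,\qquad
\sigma_2(u)=\begin{pmatrix}0&1\\-1&0\end{pmatrix}=J_i,\quad\sigma_2(v)=\theta\begin{pmatrix}1&0\\0&-1\end{pmatrix}.
\]
The relations hold: $(\theta\mathbf j)^2=-\sqrt2=\sigma_1(\sqrt2)$ and $\sigma_2(v)^2=\sqrt2$. So $B\otimes_{\mathbb Q}\mathbb R=\mathbb H\times M_2(\mathbb R)$. Take the lattice $\mathcal O$ of all $\lambda=a+bu+cv+e\,uv$ with $a,b,c,e\in\mathbb Z[\sqrt2]$, and regard $\mathbb H$ as a complex vector space by letting $i$ act as right multiplication by $J_1=(\mathbf i+\mathbf j)/\sqrt2$. Use $J_\tau$ on both columns of $M_2(\mathbb R)$. Since $\sigma_2(\lambda)=\begin{pmatrix}a+\theta c&b-\theta e\\-b-\theta e&a-\theta c\end{pmatrix}$, applying $l_\tau$ to the columns gives the four-dimensional torus $T_\tau=(\mathbb H\times\mathbb C^2)/\Lambda_\tau$, where $\Lambda_\tau$ consists of the vectors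
\[
\big(a'+b'\mathbf i+\theta c'\mathbf j+\theta e'\mathbf k,\ \ a+\theta c+\tau(b+\theta e),\ \ b-\theta e-\tau(a-\theta c)\big),\qquad a,b,c,e\in\mathbb Z[\sqrt2].
\]
The first component of $\Lambda_\tau$ is constant, the other two move with $\tau$, and all three depend on the same eight integers.

Why does a very general $T_\tau$ have no nontrivial subtorus? The tangent space of a subtorus is $W_{\mathbb R}=W\otimes_{\mathbb Q}\mathbb R$ for a $\mathbb Q$-subspace $W\subset B$, and $W_{\mathbb R}$ is stable under the complex structure $\mathbf J_\tau:(x_1,x_2)\mapsto(x_1J_1,J_\tau x_2)$. There are countably many $W$, and for each of them stability is an analytic condition on $\tau$. So off a countable set of $\tau$, a $W_{\mathbb R}$ that is stable under $\mathbf J_\tau$ is stable under \emph{all} $\mathbf J_{\tau'}$, hence under all $\mathbf J_{\tau'}\mathbf J_{\tau''}^{-1}$. In this quotient the constant structure cancels: the map is left multiplication by $(1,J_{\tau'}J_{\tau''}^{-1})$. By Lemma~\ref{lem:span}, $W_{\mathbb R}$ is stable under left multiplication by $0\times M_2(\mathbb R)$, and Lemma~\ref{lem:axis} will turn this into $W=0$ or $W=B$ (Proposition~\ref{prop:verygeneral}).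

Two tasks remain, besides the construction of a compact K\"ahler total space. Polarizations must be excluded; this is where $J_1$ enters. And absence of subtori must be turned into absence of all analytic subsets and correspondences.

\section{The construction}\label{sec:construction}

\subsection{The algebra and the base}

Let $K$ be a totally real field of degree $d\ge2$ with embeddings $\sigma_1,\dots,\sigma_d:K\to\mathbb R$. As $K$ is dense in $\mathbb R^d$ (weak approximation), there is $\beta\in K$ with $\beta_k:=\sigma_k(\beta)<0$ for $k<d$ and $\beta_d>0$; after multiplication by a positive integer, $\beta$ is an algebraic integer. Let $B=\left(\frac{-1,\beta}K\right)$, with generators $u,v$ and relations $u^2=-1$, $v^2=\beta$, $uv=-vu$. Extend $\sigma_k$ to embeddings $B\to\mathbb H$ for $k<d$ and $B\to M_2(\mathbb R)$ for $k=d$ by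
\[
\sigma_k(u)=\mathbf i,\ \ \sigma_k(v)=\sqrt{|\beta_k|}\,\mathbf j\quad(k<d),\qquad
\sigma_d(u)=J_i,\ \ \sigma_d(v)=\sqrt{\beta_d}\begin{pmatrix}1&0\\0&-1\end{pmatrix}.
\]
Since $d\ge2$, $B$ embeds in $\mathbb H$ and is a division algebra. Let $z\mapsto\bar z$ be the canonical involution (on $M_2(\mathbb R)$: the adjugate), $\mathrm{trd}\,z=z+\bar z$ and $\mathrm{nrd}\,z=z\bar z$ the reduced trace and norm, and $B^0=\{\mathrm{trd}=0\}$. Put
\[
V=B\otimes_{\mathbb Q}\mathbb R=\mathbb H^{d-1}\times M_2(\mathbb R),\qquad \mathcal O=\mathcal O_K\langle1,u,v,uv\rangle .
\]
$\mathcal O$ is an order of $B$ and a lattice in $V$.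

Let $\Gamma$ be a torsion-free subgroup of finite index in $\mathcal O^1=\{z\in\mathcal O:\mathrm{nrd}\,z=1\}$, which exists by Selberg's lemma. Since $B$ is a division algebra, $\mathcal O^1$ is a cocompact lattice in $(\mathbb H^1)^{d-1}\times SL_2(\mathbb R)$, where $\mathbb H^1$ is the group of unit quaternions (Borel--Harish-Chandra). As $(\mathbb H^1)^{d-1}$ is compact, $\sigma_d(\Gamma)$ is discrete and cocompact in $SL_2(\mathbb R)$. We let $\Gamma$ act on $\mathfrak h$ through $\sigma_d$, which is injective. Stabilizers of points are finite, hence trivial, so $S=\Gamma\backslash\mathfrak h$ is a compact Riemann surface.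

\subsection{The tori}

Fix unit pure quaternions $J_1,\dots,J_{d-1}\in\mathbb H$ such that
\begin{equation}\label{eq:J1}
J_1\notin\bigcup_{0\ne q\in B^0}\mathbb R\,\sigma_1(q).
\end{equation}
This is possible because countably many lines do not cover the unit sphere of pure quaternions. In the example of Subsection~\ref{ssec:example}, $J_1=(\mathbf i+\mathbf j)/\sqrt2$ qualifies: elements of $\sigma_1(B^0)$ have the form $r\mathbf i+s\theta\mathbf j+t\theta\mathbf k$ with $r,s,t\in\mathbb Q(\sqrt2)$, and proportionality to $\mathbf i+\mathbf j$ would give $\theta=r/s\in\mathbb Q(\sqrt2)$, whereas $\theta$ has degree $4$ over $\mathbb Q$.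

For $\tau\in\mathfrak h$ define a complex structure on $V$ and a torus of dimension $2d$ by
\[
\mathbf J_\tau(x_1,\dots,x_d)=(x_1J_1,\dots,x_{d-1}J_{d-1},J_\tau x_d),\qquad T_\tau=(V,\mathbf J_\tau)/\mathcal O .
\]
The $(-i)$-eigenspace $F_\tau\subset V_{\mathbb C}$ of $\mathbf J_\tau$ is the direct sum of a fixed subspace of $(\mathbb H^{d-1})_{\mathbb C}$ and the space of complex $2\times2$ matrices with both columns in $\mathbb C\binom\tau1$. So it varies holomorphically with $\tau$. Note that
\begin{equation}\label{eq:cancel}
\mathbf J_\tau\mathbf J_{\tau'}^{-1}\ \text{ is left multiplication by }\ (1,\dots,1,J_\tau J_{\tau'}^{-1}).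
\end{equation}

\subsection{The total space}

Identify $\mathbb H$, with right multiplication by $J_k$ as complex structure, with $\mathbb C^2$. Left multiplications are then $\mathbb C$-linear. The positive definite form $\mathrm{nrd}$ is invariant under right multiplication by $J_k$, so it is the square of a Hermitian norm, and left multiplication by unit quaternions is unitary. On $E=\mathfrak h\times\mathbb C^{2(d-1)}\times\mathbb C^2\ni(\tau,z,w)$ let $\lambda\in\mathcal O$ and $\gamma\in\Gamma$, with $\sigma_d(\gamma)=\begin{pmatrix}a&b\\c&e\end{pmatrix}$, act by
\begin{align*}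
\lambda:(\tau,z,w)&\mapsto\big(\tau,\ z+(\sigma_k(\lambda))_{k<d},\ w+l_\tau(\sigma_d(\lambda))\big),\\
\gamma:(\tau,z,w)&\mapsto\big(\gamma\tau,\ (\sigma_k(\gamma)z_k)_{k<d},\ (c\tau+e)^{-1}w\big),
\end{align*}
where $l_\tau$ is applied to both columns. These maps are holomorphic. By \eqref{eq:equivariance} they correspond, under $(\tau,x)\mapsto(\tau,(x_k)_{k<d},l_\tau(x_d))$, to the maps $(\tau,x)\mapsto(\tau,x+\lambda)$ and $(\tau,x)\mapsto(\gamma\tau,\gamma x)$ of $\mathfrak h\times V$. As $\gamma\mathcal O=\mathcal O$, they define an action of $\Gamma\ltimes\mathcal O$. It is free (if $(\gamma\tau,\gamma x+\lambda)=(\tau,x)$, then $\gamma=1$ and so $\lambda=0$), properly discontinuous and cocompact, because $\Gamma$ on $\mathfrak h$ and $\mathcal O$ on $V$ are. Let $X$ be the quotient and $f:X\to S$ the projection. It is a proper submersion with fiber $T_\tau$ over $\Gamma\tau$.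

\begin{proposition}
$X$ is a compact K\"ahler manifold of dimension $2d+1$. In particular $X,S\in\mathcal C$.
\end{proposition}
\begin{proof}
On $E$ consider the closed real $(1,1)$-forms
\[
\omega_1=i\partial\bar\partial\|z\|^2,\qquad\omega_2=i\partial\bar\partial\varphi,\quad\varphi=\sum_{\nu=1}^2\frac{(\operatorname{Im}w_\nu)^2}{\operatorname{Im}\tau},\qquad\omega_3=i\partial\bar\partial(-\log\operatorname{Im}\tau).
\]
The first is positive along the constant directions and the third along the base. The second is positive along the moving directions, and its potential is chosen so that it changes only by pluriharmonic functions.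

\emph{Invariance.} $\omega_1$ is invariant under unitary maps and translations. $\omega_3$ is invariant because $-\log\operatorname{Im}\gamma\tau=-\log\operatorname{Im}\tau+\log|c\tau+e|^2$. Consider $\omega_2$. Under $w_\nu\mapsto w_\nu+m_\nu-\tau n_\nu$ with $m_\nu,n_\nu\in\mathbb R$, $\varphi$ changes by $\sum_\nu(-2n_\nu\operatorname{Im}w_\nu+n_\nu^2\operatorname{Im}\tau)$, which is pluriharmonic. For $\gamma$ write $c\tau+e=p+iq$, so $q=c\operatorname{Im}\tau$. Since $\operatorname{Im}\gamma\tau=\operatorname{Im}\tau/|c\tau+e|^2$ and $\operatorname{Im}\frac{w_\nu}{c\tau+e}=\frac{p\operatorname{Im}w_\nu-q\operatorname{Re}w_\nu}{|c\tau+e|^2}$,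
\begin{align*}
\varphi-\varphi\circ\gamma
&=\sum_\nu\frac{(p^2+q^2)(\operatorname{Im}w_\nu)^2-(p\operatorname{Im}w_\nu-q\operatorname{Re}w_\nu)^2}{\operatorname{Im}\tau\,|c\tau+e|^2}\\
&=\sum_\nu\frac{q}{\operatorname{Im}\tau}\cdot\frac{2p\operatorname{Re}w_\nu\operatorname{Im}w_\nu-q\big((\operatorname{Re}w_\nu)^2-(\operatorname{Im}w_\nu)^2\big)}{|c\tau+e|^2}
=\sum_\nu\operatorname{Im}\frac{c\,w_\nu^2}{c\tau+e},
\end{align*}
which is pluriharmonic. So all three forms descend to $X$.

\emph{Positivity.} $\omega_1\ge0$ is clear, and $\omega_3=\frac{i\,d\tau\wedge d\bar\tau}{4(\operatorname{Im}\tau)^2}\ge0$. The function $(r,y)\mapsto r^2/y$ is convex on $y>0$, so $\varphi$ is a convex function of $(\operatorname{Im}w,\operatorname{Im}\tau)$, hence plurisubharmonic, and $\omega_2\ge0$. Suppose $(\omega_1+\omega_2+\omega_3)(\xi,\bar\xi)=0$. Then $\omega_j(\xi,\bar\xi)=0$ for each $j$; $\omega_3$ gives $\xi_\tau=0$ and $\omega_1$ gives $\xi_z=0$. Then $\omega_2$ gives $\xi_w=0$, because $\partial^2\varphi/\partial w_\nu\partial\bar w_\mu=\delta_{\nu\mu}/(2\operatorname{Im}\tau)$. So $\omega_1+\omega_2+\omega_3$ descends to a K\"ahler form on $X$.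
\end{proof}

\section{Simplicity and correspondences of the fibers}\label{sec:fibers}

\subsection{No subtori and no polarizations}

\begin{proposition}\label{prop:verygeneral}
There is a countable $N_{\mathfrak h}\subset\mathfrak h$ such that for $\tau\notin N_{\mathfrak h}$ the torus $T_\tau$ has no subtorus other than $0$ and $T_\tau$, and $T_\tau$ is not an abelian variety.
\end{proposition}
\begin{proof}
\emph{The exceptional set.} For a $\mathbb Q$-subspace $W\subset B$, $W_{\mathbb R}$ is $\mathbf J_\tau$-stable if and only if $W_{\mathbb C}=(W_{\mathbb C}\cap F_\tau)\oplus(W_{\mathbb C}\cap\overline{F_\tau})$. The two summands are exchanged by complex conjugation, so this means $\dim(W_{\mathbb C}\cap F_\tau)\ge\frac12\dim W$. An alternating $\mathbb Q$-form $E$ on $B$ is $\mathbf J_\tau$-invariant if and only if $E|_{F_\tau\times F_\tau}=0$. Indeed, applying $\mathbf J_\tau$ to both arguments multiplies $E$ by $(-i)^2=-1$ on $F_\tau\times F_\tau$ and by $i^2=-1$ on $\overline{F_\tau}\times\overline{F_\tau}$, and changes nothing on $F_\tau\times\overline{F_\tau}$; and as $E$ is real, it vanishes on $F_\tau\times F_\tau$ if and only if it vanishes on $\overline{F_\tau}\times\overline{F_\tau}$.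 As $F_\tau$ varies holomorphically, both conditions define closed analytic subsets of $\mathfrak h$, each of which is $\mathfrak h$ or countable. Let $N_{\mathfrak h}$ be the union of those that are not $\mathfrak h$, over the countably many $W$ and $E$, and let $\tau\notin N_{\mathfrak h}$. A $W_{\mathbb R}$ or $E$ that is stable, respectively invariant, under $\mathbf J_\tau$ is so under all $\mathbf J_{\tau'}$.

\emph{Subtori.} A subtorus of $T_\tau$ is $W_{\mathbb R}/(W_{\mathbb R}\cap\mathcal O)$ for a $\mathbb Q$-subspace $W\subset B$ with $W_{\mathbb R}$ stable under $\mathbf J_\tau$, hence under all $\mathbf J_{\tau'}$. The algebra $\{x\in V:xW_{\mathbb R}\subset W_{\mathbb R}\}$ contains all elements \eqref{eq:cancel}, hence $0\times M_2(\mathbb R)$ by Lemma~\ref{lem:span}. If $W$ contains some $w\ne0$, then $\sigma_d(w)$ is invertible since $B$ is a division algebra, so $W_{\mathbb R}\supset0\times M_2(\mathbb R)\sigma_d(w)=0\times M_2(\mathbb R)$, and $W=B$ by Lemma~\ref{lem:axis}.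

\emph{Polarizations.} If $T_\tau$ is an abelian variety, there is an alternating $\mathbb Q$-form $E\ne0$ on $B$ that is $\mathbf J_\tau$-invariant, hence invariant under all $\mathbf J_{\tau'}$. By \eqref{eq:cancel}, its real extension is invariant under left multiplication by every $h=(1,\dots,1,g)$ with $g=J_{\tau'}J_{\tau''}^{-1}$. As $g\in SL_2(\mathbb R)$, we have $\bar hh=h\bar h=1$, and invariance says $E(hx,y)=E(x,\bar hy)$. In this form the condition is linear in $h$. So consider
\[
A=\{b\in B:E(bx,y)=E(x,\bar by)\text{ for all }x,y\in B\}.
\]
It is a $\mathbb Q$-subspace, and closed under products, since $E(bb'x,y)=E(b'x,\bar by)=E(x,\bar b'\bar by)=E(x,\overline{bb'}y)$. Its real span $A_{\mathbb R}$ is given by the same linear condition over $\mathbb R$; it is an algebra containing all the $h$. By Lemmas~\ref{lem:span} and~\ref{lem:axis}, $A=B$. Hence $E(x,y)=E(1,\bar xy)$. The form $(q,z)\mapsto\mathrm{Tr}_{K/\mathbb Q}\mathrm{trd}(qz)$ on $B$ is nondegenerate, so there is $q\in B$ with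
\[
E(x,y)=\mathrm{Tr}_{K/\mathbb Q}\,\mathrm{trd}(q\bar xy).
\]
Put $z=\bar xy$, so $\bar yx=\bar z$. Antisymmetry gives, for all $z\in B$,
\[
\mathrm{Tr}\,\mathrm{trd}(qz)=-\mathrm{Tr}\,\mathrm{trd}(q\bar z)=-\mathrm{Tr}\,\mathrm{trd}(\overline{q\bar z})=-\mathrm{Tr}\,\mathrm{trd}(z\bar q)=-\mathrm{Tr}\,\mathrm{trd}(\bar qz).
\]
So $\bar q=-q$, that is, $q\in B^0$. Over $\mathbb R$, $E(x,y)=\sum_k\mathrm{trd}(\sigma_k(q)\bar x_ky_k)$.

So far only the moving factor was used; now the constant structure enters. Restrict $E$ to the first factor $\mathbb H$ and put $q_1=\sigma_1(q)$. Invariance under right multiplication by $J_1$ reads $\mathrm{trd}(J_1q_1\bar J_1\,\bar xy)=\mathrm{trd}(q_1\bar xy)$ for all $x,y\in\mathbb H$, so $q_1$ commutes with $J_1$. Being pure, $q_1\in\mathbb RJ_1$. If $q\ne0$, then $q_1\ne0$ and $J_1\in\mathbb R\sigma_1(q)$, contrary to \eqref{eq:J1}. So $E=0$, a contradiction.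
\end{proof}

\begin{remark}\label{rem:J1}
Condition \eqref{eq:J1} cannot be dropped. Choose instead $J_k=\sigma_k(u)$ for all $k<d$, and let $E(x,y)=\mathrm{Tr}_{K/\mathbb Q}\mathrm{trd}(u\bar xy)$. This form is alternating as $\bar u=-u$, integral on $\mathcal O$, and $\mathbf J_\tau$-invariant for every $\tau$, because $J_k$ commutes with $\sigma_k(u)$ and $\bar J_\tau J_\tau=1$. For $m\in M_2(\mathbb R)$ one has $J_i\bar m=m^{t}J_i$, so
\[
E(x,\mathbf J_\tau x)=-2\sum_{k<d}\mathrm{nrd}(x_k)+\operatorname{tr}\big(x_d^{t}\,J_iJ_\tau\,x_d\big),\qquad
J_iJ_\tau=\frac1{\operatorname{Im}\tau}\begin{pmatrix}-1&\operatorname{Re}\tau\\\operatorname{Re}\tau&-|\tau|^2\end{pmatrix}.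
\]
The matrix $J_iJ_\tau$ is negative definite (its determinant is $1$). So $x\mapsto E(x,\mathbf J_\tau x)$ is negative definite, and every $T_\tau$ is an abelian variety. It then contains curves through every point and is not simple, although a very general one still has no nontrivial subtori. For $d=1$ there are no factors $\mathbb H$ and nothing to choose, and the same computation shows that all fibers are abelian surfaces. This is why $d\ge2$.
\end{remark}

\subsection{Analytic subsets and correspondences}

We use Ueno's theorem \cite[Thm.~10.9]{Ueno}: \emph{if $Z$ is an irreducible closed analytic subset of a complex torus $T$, there is a subtorus $T_0$ with $Z+T_0=Z$ such that $Z/T_0\subset T/T_0$ has Kodaira dimension equal to its dimension.} In particular $Z/T_0$ is Moishezon.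

\begin{lemma}\label{lem:moishezon}
Let $Z$ be an irreducible Moishezon space, $T'$ a torus without nontrivial subtori, and $h:Z\to T'$ a nonconstant holomorphic map. Then $T'$ is an abelian variety.
\end{lemma}
\begin{proof}
Let $\tilde Z\to Z$ be a projective resolution. Up to translation, $\tilde Z\to T'$ factors through a homomorphism $\mathrm{Alb}(\tilde Z)\to T'$ with nonzero image. The image is a subtorus, so it is $T'$, and a quotient of the abelian variety $\mathrm{Alb}(\tilde Z)$ is an abelian variety.
\end{proof}

\begin{lemma}\label{lem:subsets}
Let $T,T_1,T_2$ be tori without nontrivial subtori which are not abelian varieties, $\dim T_1=\dim T_2=n>0$.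
\begin{enumerate}
\item[\textup{(a)}] Every irreducible closed analytic subset of $T$ is a point or $T$.
\item[\textup{(b)}] If $\Delta\subset T_1\times T_2$ is irreducible closed analytic of dimension $n$ and surjects onto both factors, then $T_1,T_2$ are isogenous.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Let $Z\subsetneq T$ be irreducible of positive dimension. In Ueno's theorem $T_0\neq T$, so $T_0=0$ and $Z$ is Moishezon. By Lemma~\ref{lem:moishezon} applied to the inclusion $Z\to T$, $T$ is an abelian variety, a contradiction.

(b) Let $T_0$ be the subtorus for $\Delta$. If $T_0=0$, then $\Delta$ is Moishezon, and Lemma~\ref{lem:moishezon} applied to $\Delta\to T_1$ gives a contradiction. So $T_0\ne0$. Its image in $T_1$ is $0$ or $T_1$. If it is $0$, then $T_0\subset0\times T_2$ acts by translation on the fibers of $\Delta\to T_1$, which therefore all have positive dimension. This contradicts $\dim\Delta=\dim T_1$ and surjectivity. So $T_0\to T_1$ is onto, and by the same argument with the factors exchanged, so is $T_0\to T_2$. As $\dim T_0\le\dim\Delta=n$, both maps are isogenies.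
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:geometry}]
Let $N$ be the image of $N_{\mathfrak h}$ in $S$. If $s\notin N$, no $\tau$ above $s$ lies in $N_{\mathfrak h}$, and (1) follows from Proposition~\ref{prop:verygeneral} and Lemma~\ref{lem:subsets}(a).

(2) We have $H_1(T_\tau,\mathbb Q)=B$. So if $T_\tau,T_{\tau'}$ are isogenous, there is $\phi\in GL_{\mathbb Q}(B)$ with $\phi\mathbf J_\tau=\mathbf J_{\tau'}\phi$. For each of the countably many $\phi$, the set $R_\phi=\{(\tau,\tau'):\phi\mathbf J_\tau=\mathbf J_{\tau'}\phi\}$ is closed. For given $\tau$ it contains at most one pair $(\tau,\tau')$, since $\mathbf J_{\tau'}=\phi\mathbf J_\tau\phi^{-1}$ determines $\tau'$. By Fubini, $R_\phi$ has measure $0$. Let $\mathfrak B$ be the image in $S\times S$ of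
\[
(N_{\mathfrak h}\times\mathfrak h)\cup(\mathfrak h\times N_{\mathfrak h})\cup\bigcup_\phi R_\phi .
\]
It has measure $0$, since $\mathfrak h\times\mathfrak h\to S\times S$ is a local diffeomorphism of second countable manifolds, and it contains $(N\times S)\cup(S\times N)$. Let $s_1,s_2\notin N$ and let $T_{s_1},T_{s_2}$ be in correspondence. The correspondence has dimension $n$, so by Lemma~\ref{lem:subsets}(b) the tori are isogenous and $(s_1,s_2)\in\mathfrak B$. Finally fix $s_1\notin N$ and $\tau$ above $s_1$. Each $\phi$ gives at most one $\tau'$, so only countably many $s_2\notin N$ occur.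
\end{proof}

\section{Orthogonality of the generic fibers}\label{sec:model}

Fix $f:X\to S$, $n=2d$, $N$ and $\mathfrak B$ as in Theorem~\ref{thm:geometry}. From now on only the statement of that theorem is used.

\subsection{Standard facts}

\emph{The structure.} $\mathcal A$ has quantifier elimination (QE), and every sort has finite Morley rank (Zilber; see \cite{Pillay}, \cite{Moosa}). So $T$ is stable, and types of finite tuples, also in imaginary sorts, have finite $U$-rank. Let $\mathcal U\succeq\mathcal A$ be a monster model. Every point of $\mathcal A$ is named and $\mathcal A$ is a model, so $\mathcal A^{eq}=\operatorname{dcl}^{eq}(\emptyset)=\operatorname{acl}^{eq}(\emptyset)$, and every automorphism of $\mathcal U$ fixes this set pointwise.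

\emph{Loci.} For a finite tuple $e$ of real elements (that is, elements of sorts of $\mathcal A$), let $\operatorname{loc}(e)$ be the smallest closed analytic set, in the product of the sorts, whose $\mathcal U$-points contain $e$. It exists by noetherianity, and it is irreducible. By QE, $\operatorname{loc}(e)$ determines $\operatorname{tp}(e)$. Every irreducible closed analytic set is the locus of some tuple, by compactness, because finitely many proper closed analytic subsets do not cover it. By Remmert's proper mapping theorem, coordinate projections map loci onto loci. For $b\in S(\mathcal U)$, $\operatorname{loc}(b)=S$ if and only if $b\notin S(\mathcal A)$.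

\emph{Fiber dimension.} Let $\pi:Z\to D$ be a holomorphic map of compact spaces with $D$ irreducible; put $\dim\emptyset=-\infty$, and read a bound of a dimension by a negative number as emptiness.
\begin{itemize}
\item[(F1)] If $Z$ is irreducible, every irreducible component of every nonempty fiber has dimension $\ge\dim Z-\dim D$. (Near $\delta\in D$ there are $\dim D$ functions with $\delta$ as isolated common zero, so the fiber is locally cut out by $\dim D$ equations.)
\item[(F2)] If $Z$ is irreducible and $\pi$ surjective, then $\dim Z_\delta=\dim Z-\dim D$ for $\delta$ outside a proper analytic subset of $D$.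
\item[(F3)] In general, $\dim Z_\delta\le\dim Z-\dim D$ for $\delta$ outside a proper analytic subset of $D$. (Apply (F2) to the components that map onto $D$ and avoid the images of the others.)
\item[(F4)] $\{z\in Z:\dim_zZ_{\pi(z)}\ge k\}$ is closed analytic, hence so is its image $\{\delta:\dim Z_\delta\ge k\}$.
\end{itemize}

\emph{Orthogonality.} A type $p$ is stationary if it has a unique nonforking extension $p|C$ to every larger set $C$; types over models are stationary. Stationary types $p,q$ are orthogonal, $p\perp q$, if for every small $C$ containing their domains, realizations of $p|C$ and $q|C$ are always independent over $C$. A witness to nonorthogonality survives enlarging $C$: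
\begin{itemize}
\item[(M)] \emph{If $a\models p|C$, $e\models q|C$ are dependent over $C$ and $C'\supset C$, there are realizations of $p|C'$ and $q|C'$ that are dependent over $C'$.} Take $(a',e')$ with the same type as $(a,e)$ over $C$ and independent from $C'$ over $C$. Then $a'\models p|C'$ and $e'\models q|C'$. If $a',e'$ were independent over $C'$, then, as $a'$ is independent from $C'$ over $C$, transitivity would make $a'$ independent from $C'e'$ over $C$, contradicting the dependence of $a',e'$ over $C$.
\end{itemize}
Adding real representatives of the imaginary elements of $C$, we may thus always assume that $C$ is generated by real elements, and then replace it by the set of these. Two facts on $U$-rank will be used. First, $U(a/C)=0$ if and only if $a\in\operatorname{acl}(C)$; hence if $U(a/C)=1$ and $a$ depends on $e$ over $C$, then $a\in\operatorname{acl}(Ce)$. Second, finite ranks are additive: $U(ae/C)=U(a/Ce)+U(e/C)$.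

\subsection{The generic fiber is strongly minimal}

Over parameters $c$, the only possible loci of a point of $X_b$ will turn out to be ``everything'' or ``finite over the parameters,'' because the very general standard fiber contains no analytic subsets in between.

\begin{lemma}\label{lem:dichotomy}
Let $c$ be a finite tuple of real elements with a coordinate $b\in S(\mathcal U)$, $\operatorname{loc}(b)=S$. Let $D=\operatorname{loc}(c)$, let $g:D\to S$ be the corresponding (surjective) projection, and $Q=X\times_SD$. Let $a\in X(\mathcal U)$, $f(a)=b$, and $W=\operatorname{loc}(a,c)\subset Q$.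
\begin{enumerate}
\item[\textup{(i)}] $Q$ is irreducible of dimension $\dim D+n$.
\item[\textup{(ii)}] If $W=Q$, then $a\notin\operatorname{acl}(c)$.
\item[\textup{(iii)}] If $W\ne Q$, then $a\in\operatorname{acl}(c)$, the map $W\to D$ is surjective with finite fibers off a proper analytic subset of $D$, and $\dim W=\dim D$.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) $Q\to D$ is a base change of a proper submersion with connected fibers. Over the connected manifold $D_{\mathrm{reg}}$ it is a connected manifold of dimension $\dim D+n$. This part is dense, because $Q$ is locally a product of an open subset of $D$ with an $n$-dimensional ball.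

(ii) Suppose $a\in\operatorname{acl}(c)$. There are a formula $\phi(x,y)$ and $k$ such that $\psi(x,y):=\phi(x,y)\wedge\exists^{\le k}x'\,\phi(x',y)$ holds of $(a,c)$. By QE, $\psi$ is equivalent to a finite disjunction of conditions ``in $F_j$ but not in $G_j$'' with $F_j,G_j$ closed analytic. Let $(a,c)\in F_j\setminus G_j$. As $\operatorname{loc}(a,c)=Q$, we have $Q\subset F_j$ and $Q':=Q\cap G_j\subsetneq Q$, so $\psi$ holds on $Q\setminus Q'$. Choose a standard point $(x_0,\delta)\in Q\setminus Q'$. The fiber $(Q\setminus Q')_\delta$ is a nonempty Zariski open subset of the torus $X_{g(\delta)}$, hence infinite. But it is contained in $\phi(\mathcal A,\delta)$, which has at most $k$ elements, a contradiction.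

(iii) $W\to D$ is surjective, as loci project onto loci. By (F4) the sets
\[
D_n=\{\delta:\dim W_\delta\ge n\}=\{\delta:W_\delta=X_{g(\delta)}\},\qquad E_0=\{\delta:\dim W_\delta\ge1\}
\]
are closed analytic, and $D_n\ne D$ since $W\ne Q$. For $s\in N$ the set $g^{-1}(s)$ is a proper analytic subset of $D$. As $N$ is countable, Baire's theorem gives $\delta\in D\setminus D_n$ with $g(\delta)\notin N$. Then $W_\delta$ is a proper analytic subset of $X_{g(\delta)}$, so it is finite by Theorem~\ref{thm:geometry}(1). Hence $E_0\ne D$, and $\dim W=\dim D$ by (F2).

To conclude that $a\in\operatorname{acl}(c)$ we need a uniform bound on the finite fibers. Put $E_1=E_0\cup\operatorname{Sing}D$. The map $\pi:W\setminus W|_{E_1}\to D\setminus E_1$ is proper and surjective with finite fibers, from an irreducible space onto a connected manifold of the same dimension. So it is open, and it is a branched covering with some number $m$ of sheets \cite[Ch.~7]{GR}: off a nowhere dense analytic set, the branch locus, all fibers have exactly $m$ points. Then every fiber has at most $m$ points. Indeed, let $\pi^{-1}(y)$ contain distinct points $x_1,\dots,x_k$, with disjoint neighborhoods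 $U_1,\dots,U_k$. Then $\bigcap_j\pi(U_j)$ is a neighborhood of $y$. It contains a point off the branch locus, whose fiber has exactly $m$ points and meets every $U_j$, so $k\le m$. The sentence ``for all $y\in D\setminus E_1$ there are at most $m$ elements $x$ with $(x,y)\in W$'' passes from $\mathcal A$ to $\mathcal U$. As $\operatorname{loc}(c)=D$, $c\notin E_1(\mathcal U)$. So $a\in\operatorname{acl}(c)$.
\end{proof}

\begin{corollary}\label{cor:sm}
Let $\operatorname{loc}(b)=S$. For every small set $C\ni b$ of real elements there is exactly one non-algebraic type over $C$ containing ``$x\in X$, $f(x)=b$''. Hence $X_b$ is strongly minimal. Let $p_b$ be its non-algebraic type over $b$. Then $p_b$ is stationary of $U$-rank and Morley rank $1$, and $p_b|C$ is its unique non-algebraic extension over $C$.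
\end{corollary}
\begin{proof}
By Lemma~\ref{lem:dichotomy}, $a\in X_b$ is non-algebraic over $C$ if and only if $\operatorname{loc}(a,c)=X\times_S\operatorname{loc}(c)$ for all finite tuples $c$ from $C$ containing $b$. By QE this determines $\operatorname{tp}(a/C)$, which gives uniqueness.

For existence, first consider one $c$. Take $(a',c')$ with locus $X\times_S\operatorname{loc}(c)$. Then $\operatorname{loc}(c')=\operatorname{loc}(c)$, so $\operatorname{tp}(c')=\operatorname{tp}(c)$, and an automorphism moves $c'$ to $c$ and $a'$ to a point as required. If the condition holds for $c^*$, it holds for every subtuple $c\ni b$, because $X\times_S\operatorname{loc}(c^*)$ projects onto $X\times_S\operatorname{loc}(c)$. So finitely many conditions are jointly consistent, and compactness applies.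

A definable subset of $X_b$ which is infinite and has infinite complement would give two non-algebraic types over some $C$. So $X_b$ is strongly minimal. The rest follows, since nonforking extensions of non-algebraic types are non-algebraic.
\end{proof}

\subsection{Independent fibers are orthogonal}

\begin{proposition}\label{prop:orth}
If $\operatorname{loc}(b_1,b_2)=S\times S$, then $p_{b_1}\perp p_{b_2}$.
\end{proposition}
\begin{proof}
The idea is that a dependence between points of $X_{b_1}$ and $X_{b_2}$ spreads out to an analytic family of correspondences over a parameter space $D$ that dominates $S\times S$. It can be specialized to a standard pair outside $\mathfrak B$, where no correspondence exists.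

\emph{The family.} Suppose the types are nonorthogonal. By (M) there are a small set $C\ni b_1,b_2$ of real elements and $a_i\models p_{b_i}|C$ with $a_1,a_2$ dependent over $C$. As $U(a_i/C)=1$, $a_1\in\operatorname{acl}(Ca_2)$ and $a_2\in\operatorname{acl}(Ca_1)$. Choose a finite tuple $c$ from $C$, containing $b_1,b_2$, with $a_1\in\operatorname{acl}(ca_2)$ and $a_2\in\operatorname{acl}(ca_1)$. Let $D=\operatorname{loc}(c)$, let $g=(g_1,g_2):D\to S\times S$ be the projection, which is surjective, and $Q_i=X\times_{S,g_i}D$. As $a_i\notin\operatorname{acl}(c)$, Lemma~\ref{lem:dichotomy} gives $\operatorname{loc}(a_i,c)=Q_i$. Let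
\[
W=\operatorname{loc}(a_1,a_2,c)\subset P:=\{(x_1,x_2,\delta):f(x_i)=g_i(\delta)\}.
\]
Apply Lemma~\ref{lem:dichotomy} to $a_1$ over the tuple $(c,a_2)$, whose locus is $Q_2$; here $X\times_SQ_2=P$, with $Q_2\to S$ induced by $g_1$. Since $a_1\in\operatorname{acl}(ca_2)$, case (iii) holds: $W\to Q_2$ is surjective and generically finite, and $\dim W=\dim D+n$. Exchanging the indices, $W\to Q_1$ is surjective and generically finite. In particular $W\to D$ is surjective.

\emph{Good parameters.} Let $Z_i\subset W$ be the set of points at which the fiber of $W\to Q_i$ has positive local dimension. It is closed analytic by (F4), and proper, so $\dim Z_i<\dim D+n$. By (F1) and (F2) for $W\to D$, and (F3) for $Z_i\to D$, there is a proper analytic $E\subset D$ such that for $\delta\in D\setminus E$, $W_\delta$ is nonempty of pure dimension $n$ and $\dim(Z_i)_\delta<n$ for $i=1,2$.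

We need such a $\delta$ with $g(\delta)\notin\mathfrak B$. By (F3), applied to $g|_E:E\to S\times S$, there is a proper analytic $F\subset S\times S$ such that for $s\notin F$
\[
\dim\big(E\cap g^{-1}(s)\big)\le\dim E-2<\dim D-2 .
\]
By (F1) every component of the nonempty set $g^{-1}(s)$ has dimension at least $\dim D-2$, so $g^{-1}(s)\not\subset E$. As $\mathfrak B\cup F$ has measure zero, there are $s=(s_1,s_2)\notin\mathfrak B\cup F$ and $\delta\in D\setminus E$ with $g(\delta)=(s_1,s_2)$.

\emph{The specialization.} Let $\Delta$ be an irreducible component of $W_\delta\subset T_{s_1}\times T_{s_2}$. Then $\dim\Delta=n$, so $\Delta\not\subset Z_i$. At a point of $\Delta\setminus Z_i$ the fiber of $\Delta\to T_{s_i}$ is contained in a fiber of $W\to Q_i$, so it is locally finite there. Hence $\Delta\to T_{s_i}$ is generically finite and, as $\dim\Delta=\dim T_{s_i}$, surjective ($i=1,2$). So $T_{s_1},T_{s_2}$ are in correspondence, contradicting Theorem~\ref{thm:geometry}(2).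
\end{proof}

\subsection{Proof of Theorem~\ref{thm:model}}

Strong minimality is Corollary~\ref{cor:sm}.

(1) By compactness there are $(b_i)_{i<\kappa}$ such that $\operatorname{loc}(b_{i_1},\dots,b_{i_k})=S^k$ for all distinct $i_1,\dots,i_k$. Indeed, finitely many of these conditions ask for a point of some $S^m$ outside finitely many proper closed analytic subsets (preimages under coordinate projections), and these do not cover the irreducible space $S^m$. By Proposition~\ref{prop:orth} the $p_{b_i}$ are pairwise orthogonal.

(2) The idea is that a type $q$ over $\operatorname{acl}^{eq}(\emptyset)$ has finite rank and is fixed by all automorphisms. If it interacts with one $p_b$, it interacts with arbitrarily many mutually orthogonal ones, and there is no room for them. Precisely, suppose $p_b\not\perp q$ with $q$ a type over $\operatorname{acl}^{eq}(\emptyset)=\mathcal A^{eq}$. This set is a model, so $q$ is stationary. By finite character of dependence we may assume that $q$ is the type of a finite tuple, so $U(q)$ is finite. Let $m>U(q)$ and take $b_1,\dots,b_m$ as in (1). All $b_i$ have the type of $b$ over $\emptyset$, because $\operatorname{loc}(b_i)=S=\operatorname{loc}(b)$,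 and automorphisms fix $q$. So $p_{b_i}\not\perp q$ for all $i$.

Each $i$ has its own witness to nonorthogonality. By (M), applied to the union of the parameter sets, there is one small set $C\supset\mathcal A\cup\{b_1,\dots,b_m\}$ of real elements such that for each $i$ there are realizations of $p_{b_i}|C$ and $q|C$ that are dependent over $C$. Using automorphisms over $C$, fix one $e\models q|C$ and $a_i\models p_{b_i}|C$ with $a_i$ dependent on $e$ over $C$, for $i=1,\dots,m$. As $U(a_i/C)=1$, $a_i\in\operatorname{acl}(Ce)$.

\emph{For every $k$, $a_k\notin\operatorname{acl}(Ca_1\cdots a_{k-1})$.} Otherwise let $k$ be minimal with $a_k\in\operatorname{acl}(Ca_1\cdots a_{k-1})$, and let $j$ be minimal with $a_k\in\operatorname{acl}(Ca_1\cdots a_j)$. Then $1\le j\le k-1$, since $a_k\notin\operatorname{acl}(C)$. Put $C'=C\cup\{a_1,\dots,a_{j-1}\}$. By minimality of $j$ and of $k$ respectively, $a_k\notin\operatorname{acl}(C')$ and $a_j\notin\operatorname{acl}(C')$. By Corollary~\ref{cor:sm} they realize $p_{b_k}|C'$ and $p_{b_j}|C'$. They are dependent over $C'$, since $a_k\in\operatorname{acl}(C'a_j)$. This contradicts $p_{b_k}\perp p_{b_j}$.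

By additivity, $U(a_1\cdots a_m/C)=m$. As $a_1,\dots,a_m\in\operatorname{acl}(Ce)$, additivity also gives
\[
U(q)=U(e/C)=U(e\,a_1\cdots a_m/C)\ge U(a_1\cdots a_m/C)=m>U(q),
\]
a contradiction.

So $T$ is not nonmultidimensional: (2) refutes the first formulation and (1) the second. Since Definition~\ref{def:almost} is a conjunction, $T$ is not almost $\aleph_1$-categorical. \qed

\section{Families of tori of dimension at most three}\label{sec:low}

We prove Theorem~\ref{thm:low}. The K\"ahler condition yields a flat $(2,0)$-class, which fixes a flat part $I$ of $H^{1,0}$ of even rank. In dimension two this is all of $H^{1,0}$; in dimension three a rank-two remainder $R$ of $H^1$ could still vary, and a Galois argument excludes this.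

Let $\omega$ be a K\"ahler form on $X$, $H=R^1f_*\mathbb Q$ and $n=\dim X_s$. Note that $S=f(X)$ is compact. The tensor products $H_{\mathbb R},H_{\mathbb C}$ are local systems, and $H_{\mathbb C}=H^{1,0}\oplus H^{0,1}$ as $C^\infty$ bundles, with $H^{1,0}$ a holomorphic subbundle.

\paragraph{A flat $(2,0)$-class.} By Deligne \cite{Deligne} the Leray spectral sequence of the smooth proper K\"ahler map $f$ degenerates, so $H^2(X,\mathbb Q)\to L:=H^2(X_s,\mathbb Q)^{\pi_1(S,s)}$ is onto. For each $s$ this is a morphism of Hodge structures. So $L$ is a sub-Hodge structure of $H^2(X_s,\mathbb Q)$, and the Hodge components of flat sections of $\wedge^2H_{\mathbb C}$ are flat, being restrictions of the Hodge components of classes on $X$. Suppose $L^{2,0}=0$. Then $L_{\mathbb R}\subset H^{1,1}(X_s)$ for all $s$. For given $s$, a rational class in $L$ near $[\omega|_{X_s}]\in L_{\mathbb R}$ is a K\"ahler class, because the K\"ahler cone is open, and $X_s$ is projective by Kodaira. So every fiber is projective, contrary to hypothesis. Hence there is a flat $\beta\ne0$ with $\beta_s\in\wedge^2H_s^{1,0}$ for all $s$. In particular $n\ge2$.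

Let $I_s\subset H^{1,0}_s$ be the smallest subspace with $\beta_s\in\wedge^2I_s$. It is the image of the contraction with $\beta_s$, so $I$ is a flat subbundle, of even rank $\ge2$. We shall use:

\begin{itemize}
\item[($\sharp$)] \emph{If $H^{1,0}$ is flat, all fibers are isomorphic}, since parallel transport in $R^1f_*\mathbb Z$ then preserves Hodge structures, and a torus is determined by the Hodge structure on its $H^1$.
\end{itemize}

If $n=2$, then $H^{1,0}=I$ is flat and we are done.

\paragraph{The remaining part in dimension three.} Let $n=3$, so $\operatorname{rk}I=2$. The form $(\xi,\eta)\mapsto\int_{X_s}\xi\wedge\eta\wedge\omega^2$ is a flat real alternating form on $H_{\mathbb R}$. It gives a flat Hermitian form $h$ on $H_{\mathbb C}$ which, for a suitable sign, is positive on $H^{1,0}$ and negative on $H^{0,1}$, with $H^{1,0}\perp H^{0,1}$. So $h$ is nondegenerate on $I\oplus\bar I$. Put $R=(I\oplus\bar I)^\perp$. It has rank $2$. It is flat and defined over $\mathbb R$, because $I\oplus\bar I$ and the alternating form are, and $R_s=R_s^{1,0}\oplus R_s^{0,1}$ with both summands of rank $1$. The alternating form is nondegenerate on $R$, so the monodromy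 $\rho$ on $R_{\mathbb R}$ lies in $SL_2(\mathbb R)$. The line $R^{1,0}=R\cap H^{1,0}$ is holomorphic and never real. So for a suitable real basis $R^{1,0}=\mathbb C\binom\tau1$ with a $\rho$-equivariant holomorphic map $\tau:\tilde S\to\mathfrak h$ on the universal cover. If $\tau$ is constant, $H^{1,0}=I\oplus R^{1,0}$ is flat and ($\sharp$) applies. \emph{Assume from now on that $\tau$ is nonconstant.} We derive a contradiction: the unitary part $I\oplus\bar I$ and the non-unitary part $R$ cannot be Galois conjugate in such low rank.

\paragraph{$R$ is an irreducible $\pi_1$-module.} Suppose $\rho$ fixes a line in $R$.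

If the line is not real, it or its conjugate corresponds to a fixed point $\tau_0\in\mathfrak h$ of $\rho$. Then $|(\tau-\tau_0)/(\tau-\bar\tau_0)|^2$ is $\rho$-invariant, so it is a plurisubharmonic function on the compact connected $S$, hence constant. The holomorphic function $(\tau-\tau_0)/(\tau-\bar\tau_0)$ of constant modulus is constant, and so is $\tau$, a contradiction.

If the line is real, we may assume that $\rho$ fixes $\infty$, so that elements of $\pi_1$ multiply $\operatorname{Im}\tau$ by positive constants. Then $\vartheta=\partial\log\operatorname{Im}\tau$ is a global $(1,0)$-form on $S$ with $\partial\vartheta=0$, and $\eta:=i\partial\bar\partial(-\log\operatorname{Im}\tau)=i\,d\vartheta\ge0$. With $r=\dim X$, Stokes' theorem gives $\int_Xf^*\eta\wedge\omega^{r-1}=0$. As $f^*\eta\ge0$, it follows that $f^*\eta=0$, so $\eta=0$. Since $\eta=i\,d\tau\wedge d\bar\tau/(4(\operatorname{Im}\tau)^2)$, we get $d\tau=0$, a contradiction.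

\paragraph{$R$ has multiplicity one in $H_{\mathbb C}$.} $R$ is not unitarizable: by Schur's lemma the invariant Hermitian form on the irreducible $R$ is unique up to a real scalar, and $h|_R$ has signature $(1,1)$. On the other hand, $h$ is definite on $I$ and on $\bar I$. So $I,\bar I$ are semisimple and all their constituents are unitarizable. Hence $H_{\mathbb C}=I\oplus\bar I\oplus R$ is a semisimple $\pi_1$-module in which $R$ has multiplicity one; that is, $R$ is a full isotypic component.

\paragraph{Conjugates of $R$.} Let $\sigma\in\operatorname{Aut}(\mathbb C)$ act on $H_{\mathbb C}=H_{\mathbb Q}\otimes\mathbb C$ through the second factor. This action commutes with $\pi_1$ and is $\sigma$-semilinear, so it permutes submodules and isotypic components. Thus $R^\sigma:=\sigma(R)$ is an irreducible submodule of rank $2$ and a full isotypic component. If $R^\sigma\ne R$, then $R^\sigma\not\cong R$, so $R^\sigma\subset I\oplus\bar I$. There it is the sum of the isotypic components of its type in $I$ and in $\bar I$. Being irreducible, it lies in $I$ or in $\bar I$, and by rank it equals $I$ or $\bar I$.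

\paragraph{Conclusion.} The sum $U$ of all $R^\sigma$ is $\operatorname{Aut}(\mathbb C)$-stable. As the fixed field of $\operatorname{Aut}(\mathbb C)$ is $\mathbb Q$, we have $U=U_{\mathbb Q}\otimes\mathbb C$ for a rational subspace $U_{\mathbb Q}$. It is a sum of some of $R,I,\bar I$, including $R$, so it is a nonzero sub-Hodge structure at every $s$. If $U\ne H_{\mathbb C}$, the annihilator of $U_{\mathbb Q}$ in $H_1(X_s,\mathbb Q)$ defines a nontrivial subtorus in every fiber, contrary to hypothesis. So $U=H_{\mathbb C}$. Then $R,I,\bar I$ are three distinct isotypic components, hence pairwise non-isomorphic, and $I=R^\sigma$ for some $\sigma$. Since $R$ carries a nondegenerate invariant alternating form, $R\cong R^*$. Applying $\sigma$ to matrix coefficients, $I\cong I^*$. As $I$ is unitarizable, its conjugate is isomorphic to its dual, so $\bar I\cong I^*\cong I$, a contradiction. Hence $\tau$ is constant, and Theorem~\ref{thm:low} is proved. \qed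

\begin{thebibliography}{9}
\bibitem{KA} ``Komplexe Analysis'', \url{https://ems.press/content/serial-article-files/46295?nt=1}.
\bibitem{Deligne} Deligne, \emph{Th\'eor\`eme de Lefschetz et crit\`eres de d\'eg\'en\'erescence de suites spectrales}, 1968.
\bibitem{GR} Grauert and Remmert, \emph{Coherent Analytic Sheaves}.
\bibitem{Moosa} Moosa, \emph{The model theory of compact complex spaces}, 2005.
\bibitem{Pillay} Pillay, \emph{Some model theory of compact complex spaces}, 2000.
\bibitem{Ueno} Ueno, \emph{Classification Theory of Algebraic Varieties and Compact Complex Spaces}, LNM 439.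
\end{thebibliography}

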